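
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Prime quotients of $\mathcal C(K)$ without compatible liftings}


\begin{abstract}
For a prime ideal $J$ of the algebra $\mathcal C(K)$ of continuous functions on a compact Hausdorff space, a lifting of $\mathcal C(K)/J$ is a subalgebra of $\mathcal C(K)$ that represents this quotient modulo the intersection $\mathcal J(J)$ of all primes contained in $J$. It is known that liftings exist and that, for primes $I\subset J$, every lifting for $I$ contains one for $J$ and every lifting for $J$ is contained in one for $I$. We show in ZFC that liftings cannot in general be chosen compatibly for all primes containing a given minimal prime. If $K$ contains a closed copy of the Cantor cube $\{0,1\}^{\omega_2}$, there is a chain of primes of $\mathcal C(K)$, indexed by the nonzero limit ordinals below $\omega_2$, along which no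 decreasing family of liftings exists, even if the liftings are only required to be subrings.
\end{abstract}

\section{The question and the answer}

Let $K$ be an infinite compact Hausdorff space and $\mathcal C(K)$ the algebra of continuous complex-valued functions on $K$. For a prime ideal $I$ of $\mathcal C(K)$ put $A_I=\mathcal C(K)/I$, and let $\mathcal J(I)$ be the intersection of all prime ideals contained in $I$.

\begin{definition}
A subalgebra $B$ of $\mathcal C(K)$ is a \emph{lifting} of $A_I$ if
\begin{enumerate}
\item[(1)] $B\cap I\subset\mathcal J(I)$, and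
\item[(2)] $\mathcal C(K)=B+I$.
\end{enumerate}
\end{definition}

By (2), the image of $B$ in $\mathcal C(K)/\mathcal J(I)$ is mapped onto $A_I$ by the quotient map $\pi\colon\mathcal C(K)/\mathcal J(I)\to A_I$, and by (1) it is mapped injectively. Conversely, if a subalgebra of $\mathcal C(K)/\mathcal J(I)$ is mapped bijectively onto $A_I$, then its preimage in $\mathcal C(K)$ is a lifting. So a lifting amounts to a splitting of $\pi$ by an algebra homomorphism.

Two extreme cases show what is being asked. If $I$ is a minimal prime, then $\mathcal J(I)=I$, and $B=\mathcal C(K)$ is a lifting. If $I=M_p$ is the maximal ideal of functions vanishing at a point $p$, then $\mathcal J(M_p)$ consists of the functions vanishing in a neighborhood of $p$ (by Lemma~\ref{lem:J} below and Urysohn's lemma), so $\mathcal C(K)/\mathcal J(M_p)$ is the ring of germs at $p$. Here $A_{M_p}=\mathbb C$, and the constant functions form a lifting. Between a minimal prime and a maximal ideal one expects liftings that shrink from everything to something like the constants.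

Two facts, quoted in \cite{survey}, support this picture. First, $A_I$ has a lifting for every prime ideal $I$. Second, if $I\subset J$ are primes, then every lifting of $A_I$ contains a lifting of $A_J$, and every lifting of $A_J$ is contained in a lifting of $A_I$. The following problem is posed in \cite{survey}.

\medskip
\noindent\textbf{Problem.} \emph{Let $I$ be a minimal prime ideal of $\mathcal C(K)$ and let $\mathcal F$ be the set of prime ideals of $\mathcal C(K)$ containing $I$. Is there a family $\{B_J\}_{J\in\mathcal F}$ of subalgebras of $\mathcal C(K)$ such that}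
\begin{enumerate}
\item[(i)] \emph{$B_J$ is a lifting of $A_J$ for every $J\in\mathcal F$, and}
\item[(ii)] \emph{$B_L\subset B_J$ whenever $J,L\in\mathcal F$ and $J\subset L$?}
\end{enumerate}

\medskip
The second fact suggests the answer yes. Along an increasing sequence $J_0\subset J_1\subset J_2\subset\cdots$ in $\mathcal F$ it gives a compatible family at once: choose a lifting $B_{J_0}$, then a lifting $B_{J_1}\subset B_{J_0}$ of $A_{J_1}$, and so on. So no obstruction can be found along an increasing sequence of type $\omega$. We show that there can be one along a chain of order type $\omega_2$, and that the answer is no. No axioms beyond ZFC are used. A \emph{subring} of $\mathcal C(K)$ is a nonempty subset closed under subtraction and multiplication.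

\begin{theorem}\label{thm:main}
Let $K$ be a compact Hausdorff space containing a closed subspace homeomorphic to the Cantor cube $\{0,1\}^{\omega_2}$, and let $\Lambda$ be the set of nonzero limit ordinals below $\omega_2$. There are prime ideals $(Q_\gamma)_{\gamma\in\Lambda}$ of $\mathcal C(K)$, with $Q_\gamma\subset Q_{\gamma'}$ for $\gamma<\gamma'$, for which there is no family $(B_\gamma)_{\gamma\in\Lambda}$ of subrings of $\mathcal C(K)$ with
\begin{enumerate}
\item[(a)] $B_\gamma\cap Q_\gamma\subset\mathcal J(Q_\gamma)$ for all $\gamma\in\Lambda$,
\item[(b)] $\mathcal C(K)=B_\gamma+Q_\gamma$ for all $\gamma\in\Lambda$,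
\item[(c)] $B_{\gamma'}\subset B_\gamma$ whenever $\gamma<\gamma'$ in $\Lambda$.
\end{enumerate}
Consequently, for every minimal prime ideal $I\subset\bigcap_{\gamma\in\Lambda}Q_\gamma$ there is no family $\{B_J\}_{J\in\mathcal F}$ with {\rm(i)} and {\rm(ii)}; and such ideals $I$ exist.
\end{theorem}

The last sentence follows from the first part. If $I\subset\bigcap_\gamma Q_\gamma$, then every $Q_\gamma$ belongs to $\mathcal F$, and a family with (i) and (ii), restricted to the ideals $Q_\gamma$, would satisfy (a), (b), (c). Moreover $\bigcap_\gamma Q_\gamma=Q_\omega$ is prime, because $\omega$ is the least element of $\Lambda$. Every prime ideal contains a minimal prime by Zorn's lemma, since the intersection of a chain of primes is prime.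

The cube $[0,1]^{\omega_2}$ contains $\{0,1\}^{\omega_2}$ as a closed subspace. So Theorem~\ref{thm:main} gives the following.

\begin{corollary}
In ZFC, for $K=\{0,1\}^{\omega_2}$ and for $K=[0,1]^{\omega_2}$ there is a minimal prime ideal $I$ of $\mathcal C(K)$ for which the Problem has a negative answer.
\end{corollary}

\begin{remark}\label{rem:iso}
The answer depends on $I$ as well as on $K$. Let $p$ be an isolated point of $K$ and $I=M_p$. If $f\in M_p$, then $f\cdot 1_{\{p\}}=0$ and $1_{\{p\}}\notin M_p$, so every prime contained in $M_p$ contains $f$. Thus $\mathcal J(M_p)=M_p$, and $M_p$ is both minimal and maximal. Here $\mathcal F=\{M_p\}$ and $B_{M_p}=\mathcal C(K)$ satisfies (i) and (ii). For $K=\{0,1\}^{\omega_2}\sqcup\{\mathrm{pt}\}$ both behaviors occur.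
\end{remark}

\section{The idea, in a product of two Cantor sets}\label{sec:toy}

Let $C\subset[0,1]$ be the Cantor set, and fix an ultrafilter $\mathcal S$ on $C$ that contains all co-countable subsets of $C$; it exists because $C$ is uncountable. Every member of $\mathcal S$ is uncountable, since the complement of a countable set is in $\mathcal S$. On $C\times C$ consider
\[
P=\bigl\{f\in\mathcal C(C\times C):\ \{s\in C: f(s,s)=0\}\in\mathcal S\bigr\}.
\]
This is a prime ideal: it is a proper ideal because $\mathcal S$ is a filter, and prime because $\mathcal S$ is an ultrafilter. The coordinate functions $x(t,t')=t$ and $x'(t,t')=t'$ satisfy $x-x'\in P$.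

\begin{proposition}\label{prop:toy}
Let $u,u'\in\mathcal C(C\times C)$ satisfy $x-u\in P$ and $x'-u'\in P$, and suppose that $u$ depends only on the first coordinate and $u'$ only on the second. Then $u-u'\in P\setminus\mathcal J(P)$. So no subring $B$ with $B\cap P\subset\mathcal J(P)$ contains both $u$ and $u'$.
\end{proposition}

\begin{proof}
Since $u\equiv x\equiv x'\equiv u'$ modulo $P$, we have $u-u'\in P$. Suppose $u-u'\in\mathcal J(P)$. By Lemma~\ref{lem:J} below there is $g\notin P$ with $g(u-u')=0$. Intersecting three members of $\mathcal S$, we get an uncountable set of $s\in C$ with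
\[
u(s,s)=s,\qquad u'(s,s)=s,\qquad g(s,s)\neq0 .
\]
For each such $s$ choose $N_s\ge1$ such that $g$ does not vanish at points of $C\times C$ whose coordinates both differ from $s$ by less than $1/N_s$. Uncountably many $s$ share the same value $N_s=N$; among these choose $s\ne t$ with $|s-t|<1/N$. At the point $(s,t)$ we have $g(s,t)\ne0$, while $u(s,t)=u(s,s)=s$ and $u'(s,t)=u'(t,t)=t$. Hence $g(u-u')\neq0$ at $(s,t)$, a contradiction.
\end{proof}

The mechanism is that an identity which holds only along the diagonal is forced, by condition (1), to hold on an open set, and on an open set the two coordinates vary independently.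

By itself this does not contradict the existence of liftings. If $B$ is a lifting of $A_P$ and $u\in B$ represents $x$ modulo $P$, then $u$ also represents $x'$, and with $u'=u$ there is no conflict. The separation of variables was imposed by hand. To enforce it, we use many coordinates and the compatibility condition. In a product of $\omega_2$ factors with coordinate functions $x_\delta$, a continuous function depends on only countably many coordinates. Compatibility of the liftings implies that a representative $u_{\gamma'}$ of $x_{\gamma'}$, once chosen in $B_{\gamma'}$, lies in $B_\gamma$ for every $\gamma<\gamma'$. It cannot be adapted to its partner $u_\gamma$. A choice of ordinals will then make the coordinate sets of $u_\gamma$ and $u_{\gamma'}$ \emph{almost} disjoint: all shared coordinates lie below some $\beta<\gamma<\gamma'$.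

The shared coordinates must be made harmless. We do this by working at points whose coordinates below $\beta$ are collapsed to a base point that does not depend on $s$. To let a coordinate shrink to the base point while still recording $s$, we replace the value $s$ by the point $(y,x)=(r,sr)$ on the ray of slope $s$ through the origin. The factor $r>0$ may be arbitrarily small, and the slope can be read off from $y$ and $x$. The relation $x-x'\in P$ is replaced by a cross-multiplied one: $xy'-x'y$ vanishes at pairs of points $(y,x)$, $(y',x')$ with equal slopes. Finally, the primes $P_\beta$ defined by points collapsed below $\beta$ must increase with $\beta$. This is arranged by an ultrafilter on the scales $r$ which makes the coordinates below $\beta$ very small compared with those from $\beta$ on.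

\section{Preliminaries}\label{sec:prelim}

The first lemma holds for every compact Hausdorff space $K$.

\begin{lemma}\label{lem:J}
For a prime ideal $I$ of $\mathcal C(K)$,
\[
\mathcal J(I)=\{f\in\mathcal C(K):\ fg=0\text{ for some }g\notin I\}.
\]
\end{lemma}

\begin{proof}
Let $fg=0$ with $g\notin I$. If $P\subset I$ is prime, then $g\notin P$, so $f\in P$. Hence $f\in\mathcal J(I)$.

Conversely, suppose $fg\neq0$ for all $g\notin I$. The set $M=\{f^ng:\ n\ge0,\ g\notin I\}$ is closed under multiplication, because $I$ is prime. It does not contain $0$: for $n=0$ because $0\in I$, and for $n\ge1$ because $f^ng=0$ implies $(fg)^n=0$, hence $fg=0$. An ideal maximal among those disjoint from the multiplicative set $M$ is prime; let $P$ be one. Since $M$ contains every $g\notin I$ (take $n=0$), $P\subset I$. Since $f=f\cdot1\in M$, $f\notin P$. So $f\notin\mathcal J(I)$.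
\end{proof}

From now on $K$ is as in Theorem~\ref{thm:main}.

\paragraph{The fan and its power.}
Put $R=\{1/m:m\ge1\}$ and
\[
D=\{(0,0)\}\cup\{(r,sr):\ r\in R,\ s\in C\}\subset[0,1]^2 .
\]
The columns $\{r\}\times rC$, $r\in R$, are compact and open in $D$, and every neighborhood of $(0,0)$ contains all but finitely many of them. Hence $D$ is compact. The clopen subsets of columns are clopen in $D$, they form a countable family, and they separate the points of $D$. Their indicator functions therefore embed $D$ as a closed subspace of $\{0,1\}^\omega$. Consequently $Z=D^{\omega_2}$ embeds as a closed subspace of $(\{0,1\}^\omega)^{\omega_2}\cong\{0,1\}^{\omega_2}$, and so of $K$. We fix such an embedding and regard $Z$ as a closed subspace of $K$.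

For $z=(z_\delta)_{\delta<\omega_2}\in Z$ write $z_\delta=(y_\delta(z),x_\delta(z))$. By Tietze's theorem the functions $y_\delta,x_\delta$ on $Z$ extend to elements of $\mathcal C(K)$, which we denote by the same symbols. Let $\|\cdot\|$ be the maximum norm on $\mathbb R^2$; note that $\|(r,sr)\|=r$ for $r\in R$, $s\in C$.

\begin{lemma}\label{lem:supp}
Let $f\in\mathcal C(K)$.
\begin{enumerate}
\item[(1)] There is a countable set $E\subset\omega_2$ such that $f(z)=f(z')$ whenever $z,z'\in Z$ agree on $E$. We then say that $f$ \emph{depends only on $E$} on $Z$.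
\item[(2)] Let $E$ be as in {\rm(1)}. If $z\in Z$ and $f(z)\ne0$, there are a finite set $F\subset E$ and $N\ge1$ such that $f(z')\neq0$ for all $z'\in Z$ with $\|z'_\delta-z_\delta\|<1/N$ for every $\delta\in F$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The continuous functions on $Z$ that depend on finitely many coordinates form a subalgebra of $\mathcal C(Z)$ which contains the constants, is closed under complex conjugation, and separates points. By the Stone--Weierstrass theorem $f|_Z$ is the uniform limit of a sequence of such functions. Let $E$ be the union of their finite coordinate sets.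

(2) Choose a finite $F'\subset\omega_2$ and $N\ge1$ such that $f$ has no zero on the neighborhood $\{z':\|z'_\delta-z_\delta\|<1/N\text{ for }\delta\in F'\}$ of $z$ in $Z$, and put $F=F'\cap E$. If $z'$ satisfies the condition on $F$, let $z''$ agree with $z'$ on $E$ and with $z$ elsewhere. Then $z''$ lies in the neighborhood, so $f(z')=f(z'')\neq0$.
\end{proof}

\section{The chain of prime ideals}\label{sec:primes}

Let $\Omega=R^{\omega_2}$. For $\alpha<\omega_2$, $s\in C$ and $r\in\Omega$ let $z(\alpha,s,r)\in Z$ be the point
\[
z(\alpha,s,r)_\delta=
\begin{cases}(0,0)&(\delta<\alpha),\\ (r_\delta,\,s\,r_\delta)&(\delta\ge\alpha).\end{cases}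
\]
All coordinates from $\alpha$ on have slope $s$, and those below $\alpha$ are collapsed. We want ideals $P_\alpha$ of functions that vanish at $z(\alpha,s,r)$ for ``most'' $s$ and $r$, and we want $P_\alpha\subset P_\beta$ for $\alpha<\beta$. Equivalently, if $f$ is nonzero at most points $z(\beta,s,r)$, it should be nonzero at most points $z(\alpha,s,r)$. The point $z(\beta,s,r)$ depends, for given $\beta$ and $s$, only on the tail $r|_{[\beta,\omega_2)}$. If $f$ is nonzero at this point, then by continuity $f$ stays nonzero at $z(\alpha,s,r)$ if the scales $r_\delta$, $\delta<\beta$, are small enough, and how small depends on the tail. This leads to the following sets.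

\paragraph{The ultrafilter $\mathcal W$ on scales.}
For $0<\beta<\omega_2$ and an arbitrary function $\varepsilon\colon R^{[\beta,\omega_2)}\to(0,1]$ put
\[
W_{\beta,\varepsilon}=\{r\in\Omega:\ r_\delta<\varepsilon(r|_{[\beta,\omega_2)})\text{ for all }\delta<\beta\}.
\]

\begin{lemma}
The sets $W_{\beta,\varepsilon}$ have the finite intersection property.
\end{lemma}

\begin{proof}
Given finitely many pairs $(\beta_i,\varepsilon_i)$, replace those with the same $\beta$ by one pair with the pointwise minimum of the functions $\varepsilon$. So we may assume $\beta_1>\dots>\beta_k$; put $\beta_{k+1}=0$. We define $r$ from the top down. Let $r_\delta=1$ for $\delta\ge\beta_1$. For $i=1,\dots,k$ in turn, the tails $r|_{[\beta_l,\omega_2)}$ with $l\le i$ are already defined, and we let $r_\delta$, for all $\delta\in[\beta_{i+1},\beta_i)$, be one element of $R$ smaller than $\min_{l\le i}\varepsilon_l(r|_{[\beta_l,\omega_2)})$. If $\delta<\beta_l$, then $\delta\in[\beta_{i+1},\beta_i)$ for some $i\ge l$, so $r_\delta<\varepsilon_l(r|_{[\beta_l,\omega_2)})$. Thus $r\in\bigcap_lW_{\beta_l,\varepsilon_l}$.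
\end{proof}

Let $\mathcal W$ be an ultrafilter on $\Omega$ containing all sets $W_{\beta,\varepsilon}$, and let $\mathcal S$ be the ultrafilter on $C$ fixed in Section~\ref{sec:toy}. For $f\in\mathcal C(K)$ and $\alpha<\omega_2$ put
\[
\Sigma_\alpha(f)=\bigl\{s\in C:\ \{r\in\Omega: f(z(\alpha,s,r))=0\}\in\mathcal W\bigr\},
\qquad
P_\alpha=\{f\in\mathcal C(K):\ \Sigma_\alpha(f)\in\mathcal S\}.
\]

\begin{lemma}\label{lem:primes}
\begin{enumerate}
\item[(1)] Each $P_\alpha$ is a prime ideal of $\mathcal C(K)$.
\item[(2)] $P_\alpha\subset P_\beta$ for $\alpha<\beta<\omega_2$.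
\item[(3)] $x_\gamma y_{\gamma'}-x_{\gamma'}y_\gamma\in P_0$ for all $\gamma,\gamma'<\omega_2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Since $\mathcal W$ is a filter, $\Sigma_\alpha(f+h)\supset\Sigma_\alpha(f)\cap\Sigma_\alpha(h)$ and $\Sigma_\alpha(fh)\supset\Sigma_\alpha(f)$. Also $\Sigma_\alpha(0)=C$ and $\Sigma_\alpha(1)=\emptyset$. As $\mathcal S$ is a filter, $P_\alpha$ is a proper ideal. Since $\mathcal W$ is an ultrafilter, $\Sigma_\alpha(fh)=\Sigma_\alpha(f)\cup\Sigma_\alpha(h)$. If this union is in the ultrafilter $\mathcal S$, then so is one of the two sets.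

(2) It suffices to show $\Sigma_\alpha(f)\subset\Sigma_\beta(f)$ for every $f\in\mathcal C(K)$. Let $s\notin\Sigma_\beta(f)$, so that $A=\{r: f(z(\beta,s,r))\neq0\}\in\mathcal W$. For a tail $b\in R^{[\beta,\omega_2)}$ let $z_b$ be the common value of $z(\beta,s,r)$ for all $r$ with $r|_{[\beta,\omega_2)}=b$. If $f(z_b)\ne0$, choose $\varepsilon(b)\in(0,1]$ such that $f(z')\ne0$ for every $z'\in Z$ which agrees with $z_b$ on $[\beta,\omega_2)$ and satisfies $\|z'_\delta\|<\varepsilon(b)$ for all $\delta<\beta$. This is possible because $f$ is nonzero on a basic neighborhood of $z_b$ in $Z$, and $z_b$ has coordinates $(0,0)$ below $\beta$. If $f(z_b)=0$, put $\varepsilon(b)=1$.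

Let $r\in A\cap W_{\beta,\varepsilon}$ and $b=r|_{[\beta,\omega_2)}$. Then $f(z_b)\neq0$, the point $z(\alpha,s,r)$ agrees with $z_b$ on $[\beta,\omega_2)$, and its coordinates at $\delta<\beta$ have norm at most $r_\delta<\varepsilon(b)$. Hence $f(z(\alpha,s,r))\neq0$. As $A\cap W_{\beta,\varepsilon}\in\mathcal W$, we get $s\notin\Sigma_\alpha(f)$.

(3) At $z(0,s,r)$ the function has the value $s r_\gamma r_{\gamma'}-s r_{\gamma'}r_\gamma=0$.
\end{proof}

For $\gamma\in\Lambda$ put
\[
Q_\gamma=\bigcup_{\beta<\gamma}P_\beta .
\]
As the union of a chain of primes, $Q_\gamma$ is a prime ideal, and $P_0\subset Q_\gamma\subset Q_{\gamma'}$ for $\gamma<\gamma'$ in $\Lambda$. In particular, every minimal prime ideal $I\subset P_0$ is one of those in the last statement of Theorem~\ref{thm:main}. (The inclusion $Q_\gamma\subset Q_{\gamma'}$ is strict: $y_\gamma$ vanishes at all points $z(\gamma+1,s,r)$ and at no point $z(\beta,s,r)$ with $\beta\le\gamma$, so $y_\gamma\in P_{\gamma+1}\subset Q_{\gamma'}$ and $y_\gamma\notin Q_\gamma$.)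

The reason for passing to unions at limit ordinals is this. Let $\gamma<\gamma'$, and let $u_{\gamma'}$ represent $x_{\gamma'}$ modulo the ideal with index $\gamma'$. We have to use this congruence modulo the ideal with the smaller index $\gamma$. A congruence modulo $P_{\gamma'}$ need not hold modulo the smaller ideal $P_\gamma$. A congruence modulo $Q_{\gamma'}$, however, holds modulo $P_\rho$ for some $\rho<\gamma'$, hence modulo $P_\beta$ for all $\beta\ge\rho$, and there may be room for $\gamma$ between $\rho$ and $\gamma'$.

\section{Two indices with nearly disjoint coordinate sets}\label{sec:indices}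

From now on suppose, for a contradiction, that $(B_\gamma)_{\gamma\in\Lambda}$ are subrings of $\mathcal C(K)$ satisfying (a), (b), (c) of Theorem~\ref{thm:main}.

By (b), for each $\gamma\in\Lambda$ there are $u_\gamma,v_\gamma\in B_\gamma$ with $x_\gamma-u_\gamma\in Q_\gamma$ and $y_\gamma-v_\gamma\in Q_\gamma$. Since $Q_\gamma$ is the union of the increasing chain $(P_\beta)_{\beta<\gamma}$, there is $\rho(\gamma)<\gamma$ with
\begin{equation}\label{eq:rho}
x_\gamma-u_\gamma\in P_{\rho(\gamma)},\qquad y_\gamma-v_\gamma\in P_{\rho(\gamma)} .
\end{equation}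
By Lemma~\ref{lem:supp}(1) there is a countable $E_\gamma\subset\omega_2$ such that both $u_\gamma$ and $v_\gamma$ depend only on $E_\gamma$ on $Z$. We fix these choices.

\begin{lemma}\label{lem:ordinals}
There are $\gamma<\gamma'$ in $\Lambda$ and $\beta<\gamma$ such that
\[
\rho(\gamma)\le\beta,\qquad\rho(\gamma')\le\beta,\qquad E_\gamma\cap E_{\gamma'}\subset\beta .
\]
\end{lemma}

\begin{proof}
We first find $\gamma'\in\Lambda$ of cofinality $\omega_1$ such that
\begin{equation}\label{eq:closed}
E_\gamma\subset\gamma'\quad\text{for all }\gamma\in\Lambda\text{ with }\gamma<\gamma'.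
\end{equation}
For $\xi<\omega_2$ the set $\bigcup\{E_\gamma:\gamma\in\Lambda,\ \gamma\le\xi\}$ has cardinality at most $\aleph_1$. Since $\omega_2$ is regular, $\varphi(\xi)=\sup\{\eta+1:\eta\in E_\gamma,\ \gamma\in\Lambda,\ \gamma\le\xi\}$ is less than $\omega_2$. Build a strictly increasing sequence $(\theta_\xi)_{\xi\le\omega_1}$ of ordinals below $\omega_2$ with $\theta_{\xi+1}\ge\varphi(\theta_\xi)$, taking suprema at limit stages, and let $\gamma'=\theta_{\omega_1}$. Then $\gamma'\in\Lambda$ and $\operatorname{cf}\gamma'=\omega_1$. If $\gamma\in\Lambda$ and $\gamma<\gamma'$, then $\gamma\le\theta_\xi$ for some $\xi<\omega_1$, so $E_\gamma\subset\varphi(\theta_\xi)\subset\theta_{\xi+1}\subset\gamma'$. This proves \eqref{eq:closed}.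

Since $E_{\gamma'}\cap\gamma'$ is countable and $\operatorname{cf}\gamma'=\omega_1$, there is $\delta^*<\gamma'$ with $E_{\gamma'}\cap\gamma'\subset\delta^*$. The ordinals $\theta_\xi$ with $\xi<\omega_1$ a nonzero limit are limit ordinals and are cofinal in $\gamma'$, so we can choose $\gamma\in\Lambda$ with
\[
\max(\delta^*,\rho(\gamma'))<\gamma<\gamma' .
\]
Put $\beta=\max(\delta^*,\rho(\gamma),\rho(\gamma'))$. All three ordinals are less than $\gamma$, so $\beta<\gamma$. By \eqref{eq:closed}, $E_\gamma\cap E_{\gamma'}\subset E_{\gamma'}\cap\gamma'\subset\delta^*\subset\beta$.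
\end{proof}

\begin{remark}
This is the only place where the size of $\omega_2$ is used. The set $E_{\gamma'}\cap\gamma'$ has to be bounded in $\gamma'$, which we get from the uncountable cofinality of $\gamma'$. With $\omega_1$ in place of $\omega_2$, every limit ordinal available as $\gamma'$ has countable cofinality, and $E_{\gamma'}\cap\gamma'$ may be cofinal in $\gamma'$; the argument then does not apply.
\end{remark}

Fix $\gamma,\gamma',\beta$ as in Lemma~\ref{lem:ordinals}. As in Section~\ref{sec:toy}, we convert an identity modulo a prime into an identity on an open set.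

\begin{lemma}\label{lem:local}
There is $g\in\mathcal C(K)$ with $g\notin Q_\gamma$ and
\begin{equation}\label{eq:local}
g\,(u_\gamma v_{\gamma'}-u_{\gamma'}v_\gamma)=0 .
\end{equation}
\end{lemma}

\begin{proof}
Let $e=u_\gamma v_{\gamma'}-u_{\gamma'}v_\gamma$. By (c), $u_{\gamma'},v_{\gamma'}\in B_{\gamma'}\subset B_\gamma$. As $B_\gamma$ is a subring, $e\in B_\gamma$. By \eqref{eq:rho} and $\rho(\gamma),\rho(\gamma')\le\beta$, we may compute modulo $P_\beta$:
\[
e\equiv x_\gamma y_{\gamma'}-x_{\gamma'}y_\gamma\equiv0 \pmod{P_\beta},
\]
the second congruence by Lemma~\ref{lem:primes}(3) and $P_0\subset P_\beta$. Since $\beta<\gamma$, $e\in P_\beta\subset Q_\gamma$. Hence $e\in B_\gamma\cap Q_\gamma\subset\mathcal J(Q_\gamma)$ by (a), and Lemma~\ref{lem:J} gives $g$.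
\end{proof}

\section{Gluing two points}\label{sec:glue}

We now complete the proof of Theorem~\ref{thm:main}. Let $\gamma,\gamma',\beta$ be as fixed above and $g$ as in Lemma~\ref{lem:local}. As in Proposition~\ref{prop:toy}, we look for two different but close slopes whose associated points look alike to $g$. We then build a point that shows the first slope to $u_\gamma,v_\gamma$ and the second to $u_{\gamma'},v_{\gamma'}$, and at which $g$ is still nonzero.

\paragraph{Many slopes.}
The four functions $x_\gamma-u_\gamma$, $y_\gamma-v_\gamma$, $x_{\gamma'}-u_{\gamma'}$, $y_{\gamma'}-v_{\gamma'}$ lie in $P_\beta$ by \eqref{eq:rho} and Lemma~\ref{lem:ordinals}, and $g\notin P_\beta$ because $P_\beta\subset Q_\gamma$. Let $\Sigma$ be the intersection of the four corresponding sets $\Sigma_\beta(\cdot)$ and of $C\setminus\Sigma_\beta(g)$. Since $\mathcal S$ is an ultrafilter, $\Sigma\in\mathcal S$; in particular $\Sigma$ is uncountable. Let $s\in\Sigma$. Since $\mathcal W$ is an ultrafilter, the set of $r\in\Omega$ such that the four functions vanish at $z(\beta,s,r)$ and $g$ does not is in $\mathcal W$. Choose $r^s$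 in it and put $z^s=z(\beta,s,r^s)$. Since $\beta<\gamma<\gamma'$, the coordinates of $z^s$ at $\gamma$ and $\gamma'$ are not collapsed, and
\begin{equation}\label{eq:values}
u_\gamma(z^s)=s\,r^s_\gamma,\quad v_\gamma(z^s)=r^s_\gamma,\quad u_{\gamma'}(z^s)=s\,r^s_{\gamma'},\quad v_{\gamma'}(z^s)=r^s_{\gamma'},\quad g(z^s)\neq0 .
\end{equation}

\paragraph{Two nearby slopes.}
Let $E_g$ be a countable set such that $g$ depends only on $E_g$ on $Z$. By Lemma~\ref{lem:supp}(2), for each $s\in\Sigma$ there are a finite $F_s\subset E_g$ and $N_s\ge1$ such that $g(z')\neq0$ for all $z'\in Z$ with $\|z'_\delta-z^s_\delta\|<1/N_s$ for every $\delta\in F_s$. Since $E_g$ and $R$ are countable, there are only countably many possible triples $(F_s,N_s,r^s|_{F_s})$. So uncountably many $s\in\Sigma$ share one triple, with $F_s=F$ and $N_s=N$, say. Among these choose $s\neq t$ with $|s-t|<1/N$. Then $r^s_\delta=r^t_\delta$ for $\delta\in F$.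

\paragraph{The glued point.}
Define $z^*\in Z$ by
\[
z^*_\delta=z^s_\delta\ \ (\delta\in E_\gamma),\qquad z^*_\delta=z^t_\delta\ \ (\delta\notin E_\gamma).
\]
\begin{itemize}
\item \emph{$z^*$ agrees with $z^s$ on $E_\gamma$,} by definition. Hence, by \eqref{eq:values}, $u_\gamma(z^*)=s\,r^s_\gamma$ and $v_\gamma(z^*)=r^s_\gamma$.
\item \emph{$z^*$ agrees with $z^t$ on $E_{\gamma'}$.} Off $E_\gamma$ this is the definition. On $E_\gamma\cap E_{\gamma'}$, which is contained in $\beta$ by Lemma~\ref{lem:ordinals}, both $z^s$ and $z^t$ have coordinates $(0,0)$. Hence, by \eqref{eq:values} for $t$, $u_{\gamma'}(z^*)=t\,r^t_{\gamma'}$ and $v_{\gamma'}(z^*)=r^t_{\gamma'}$.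
\item \emph{$g(z^*)\neq0$.} Let $\delta\in F$. If $\delta\in E_\gamma$ or $\delta<\beta$, then $z^*_\delta=z^s_\delta$. Otherwise $z^*_\delta=(r^t_\delta,t\,r^t_\delta)$ and $z^s_\delta=(r^s_\delta,s\,r^s_\delta)$ with $r^s_\delta=r^t_\delta\le1$, so $\|z^*_\delta-z^s_\delta\|\le|s-t|<1/N$. The choice of $F$ and $N$ gives the claim.
\end{itemize}
Evaluating \eqref{eq:local} at $z^*$ and dividing by $g(z^*)\ne0$, we obtain
\[
s\,r^s_\gamma\,r^t_{\gamma'}=u_\gamma(z^*)\,v_{\gamma'}(z^*)=u_{\gamma'}(z^*)\,v_\gamma(z^*)=t\,r^t_{\gamma'}\,r^s_\gamma .
\]
Since $r^s_\gamma$ and $r^t_{\gamma'}$ are positive, $s=t$. This contradicts $s\neq t$ and proves Theorem~\ref{thm:main}. \qed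

\begin{remark}
The three conditions enter as follows. Condition (b) provides the representatives $u_\gamma,v_\gamma$. Condition (c) places $u_{\gamma'},v_{\gamma'}$, chosen once and for all in $B_{\gamma'}$, into $B_\gamma$. Condition (a) turns the congruence $e\in Q_\gamma$ into the identity \eqref{eq:local}. Condition (c) cannot be dropped, since each single quotient has a lifting by the first of the facts quoted from \cite{survey}.

That the members of $\mathcal S$ are uncountable is used to find the two slopes $s\ne t$, and some condition on $\mathcal S$ is needed for the method. If $\mathcal S$ were the principal ultrafilter at a slope $s$, then $x_\delta-s\,y_\delta\in P_0$ for all $\delta$. When the $B_\gamma$ are subalgebras, one could then take $u_\gamma=s\,v_\gamma$ for all $\gamma$, and $u_\gamma v_{\gamma'}-u_{\gamma'}v_\gamma=0$ would hold identically.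
\end{remark}

\begin{thebibliography}{9}
\bibitem{survey} \emph{Kaplansky's and Michael's problems: a survey}, \url{http://emis.maths.tcd.ie/journals/AFA/AFA-tex_v3_n2_a5.pdf}.
\end{thebibliography}

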